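\title{A coherent $\mathcal D$-module whose proper direct image is not coherent}

\begin{abstract}
The direct image of a coherent $\mathcal D$-module under a holomorphic map that is proper on its support has coherent cohomology if the module has good filtrations near the fibers. We show that this hypothesis cannot be dropped. For every nonempty open set $Y\subset\mathbb C^n$, $n\ge1$, we construct a locally free $\mathcal D$-module of rank $2$ on $\mathbb P^1\times Y$ whose first direct image on $Y$ has no finitely generated stalk. Coherence does hold without the hypothesis when the target is a point, when the map is finite on the support, and in rank $1$. For a connected projective manifold $Z$, projection along $Z$ onto the open subsets of a base preserves coherence exactly when $Z$ or the base has dimension zero.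
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Direct images}
Let $f:X\to Y$ be a holomorphic map of complex manifolds. Let $\mathcal D_X$ be the sheaf of holomorphic differential operators on $X$, filtered by the order $F_\bullet\mathcal D_X$. Modules are right modules unless we say otherwise; left modules are handled through the usual left-right correspondence. The sheaf of rings $\mathcal D_X$ is coherent, so a $\mathcal D_X$-module is coherent if and only if it has a finite presentation near every point.

The \emph{transfer module} $\mathcal D_{X\to Y}=\mathcal O_X\otimes_{f^{-1}\mathcal O_Y}f^{-1}\mathcal D_Y$ is a right $f^{-1}\mathcal D_Y$-module through the second factor. It is a left $\mathcal D_X$-module by the chain rule: in local coordinates $y_1,\dots,y_n$ on $Y$, a vector field $\xi$ on $X$ acts by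
\begin{equation}\label{eq:chain}
\xi\cdot(h\otimes Q)=\xi(h)\otimes Q+\sum_j h\,\xi(y_j\circ f)\otimes\partial_{y_j}Q .
\end{equation}
The \emph{direct image} of a $\mathcal D_X$-module $\mathcal M$ is the complex of $\mathcal D_Y$-modules
\[
f_+\mathcal M=\mathbf Rf_!\big(\mathcal M\otimes^{\mathbf L}_{\mathcal D_X}\mathcal D_{X\to Y}\big).
\]
If $f$ is proper on $\operatorname{Supp}\mathcal M$, then $\mathbf Rf_!$ may be replaced by $\mathbf Rf_*$.

Two cases show what $f_+$ measures. Let $Y$ be a point, so that $\mathcal D_{X\to Y}=\mathcal O_X$, let $X$ be compact and connected, and let $\mathcal M=\mathcal D_X/P\mathcal D_X$ for a global operator $P\neq0$. Left multiplication by $P$ is injective on $\mathcal D_X$, so $f_+\mathcal M$ is the hypercohomology of $P:\mathcal O_X\to\mathcal O_X$. It records the solutions of $Ph=0$ and the obstructions to solving $Ph=g$, and coherence means finite dimension. Next let $f$ be arbitrary and let $\mathcal M=\mathcal E\otimes_{\mathcal O_X}\mathcal D_X$ be \emph{induced} from a coherent $\mathcal O_X$-module $\mathcal E$. Since $\mathcal D_X$ and $\mathcal D_{X\to Y}$ are locally free over $\mathcal O_X$, and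 $\mathcal D_Y$ over $\mathcal O_Y$,
\[
f_+\mathcal M=\mathbf Rf_!\big(\mathcal E\otimes_{f^{-1}\mathcal O_Y}f^{-1}\mathcal D_Y\big)=\mathbf Rf_!\mathcal E\otimes_{\mathcal O_Y}\mathcal D_Y .
\]
If $f$ is proper on $\operatorname{Supp}\mathcal E$, this has coherent cohomology by Grauert's direct image theorem.

\subsection*{Good filtrations and the question}
A \emph{good filtration} of $\mathcal M$ is an increasing exhaustive filtration $F_\bullet\mathcal M$ by $\mathcal O_X$-coherent submodules, locally zero in sufficiently negative degrees, such that $F_\ell\mathcal M\cdot F_k\mathcal D_X\subset F_{k+\ell}\mathcal M$ and $\mathrm{gr}^F\mathcal M$ is coherent over $\mathrm{gr}^F\mathcal D_X$. We use two standard facts, for which see \cite{bjork,kashiwara}.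
\begin{enumerate}
\item[(F1)] A module with a finite presentation has a good filtration, namely the quotient filtration.
\item[(F2)] A good filtration induces a good filtration on every coherent submodule.
\end{enumerate}
A coherent module $\mathcal M$ is \emph{good} if every compact subset of $X$ has a neighborhood on which $\mathcal M$ has a finite filtration by coherent $\mathcal D_X$-submodules whose successive quotients each admit a good filtration on that neighborhood. It is \emph{$f$-good} if $Y$ is covered by open sets $V_j$ such that each $\mathcal M|_{f^{-1}(V_j)}$ is good on the manifold $f^{-1}(V_j)$. Holonomic modules are $f$-good for every $f$.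

\begin{theorem}[{\cite[Theorem 4.7.1]{notes}}]\label{thm:known}
If $\mathcal M$ is $f$-good and $f$ is proper on $\operatorname{Supp}\mathcal M$, then $f_+\mathcal M$ has $\mathcal D_Y$-coherent cohomology.
\end{theorem}

A good filtration near a compact set makes $\mathcal M$, near that set, a quotient of the induced module $F_k\mathcal M\otimes_{\mathcal O_X}\mathcal D_X$ for large $k$. Goodness thus links $\mathcal M$, along a whole fiber, to modules whose direct image is governed by Grauert's theorem. By (F1) a coherent module has good filtrations near each point, but nothing forces them to glue along a fiber. The following question comes from \cite{notes}.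

\begin{quote}
\emph{Let $f:X\to Y$ be a holomorphic map and $\mathcal M$ a coherent $\mathcal D_X$-module, not assumed $f$-good, such that $f$ is proper on $\operatorname{Supp}\mathcal M$. Does $f_+\mathcal M$ always have $\mathcal D_Y$-coherent cohomology?}
\end{quote}

One would guess that it does. The analogous statement for $\mathcal O$-modules needs only coherence and properness, the filtration does not appear in the conclusion of Theorem~\ref{thm:known}, and the answer is positive in the three simplest situations, parts (a), (b) and (d) of Theorem~\ref{thm:sharp} below.

\subsection*{Results}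
The answer is no. Let $z$ be the affine coordinate on $\mathbb P^1$, and put $U_0=\mathbb P^1\setminus\{\infty\}$ and $U_\infty=\mathbb P^1\setminus\{0\}$.

\begin{theorem}\label{thm:main}
Let $Y\subset\mathbb C^n$ be open and nonempty, $n\ge1$, with coordinates $y_1,\dots,y_n$. Let $X=\mathbb P^1\times Y$, let $f:X\to Y$ be the projection, and put $\partial=\partial_{y_1}$ and
\[
G=z\begin{pmatrix}1&e^{z}\partial\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ e^{1/z}\partial&1\end{pmatrix}\in GL_2\big(\mathcal D_X(\mathbb C^*\times Y)\big).
\]
Let $\mathcal L$ be the right $\mathcal D_X$-module obtained by gluing the modules of column vectors $\mathcal D^2_{U_0\times Y}$ and $\mathcal D^2_{U_\infty\times Y}$ by $p_\infty=G\,p_0$. Then $\mathcal L$ is locally free of rank $2$, hence coherent, but for every $y\in Y$ the stalk $(\mathcal H^1f_+\mathcal L)_y$ is not finitely generated over $\mathcal D_{Y,y}$. In particular, $\mathcal H^1f_+\mathcal L$ is not $\mathcal D_Y$-coherent.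
\end{theorem}

The map $f$ is proper, so Theorems~\ref{thm:known} and~\ref{thm:main} together show that $\mathcal L|_{f^{-1}(V)}$ is not $f$-good for any nonempty open $V\subset Y$. The second result shows that the example is as small as possible and that it spreads to other fibers.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] If $\dim Y=0$, the question has a positive answer: for every coherent $\mathcal D_X$-module $\mathcal M$ with compact support, all spaces $H^k(X,\mathcal M\otimes^{\mathbf L}_{\mathcal D_X}\mathcal O_X)$ are finite-dimensional.
\item[(b)] If $\mathcal M$ is coherent, $f$ is proper on $\operatorname{Supp}\mathcal M$ and $f|_{\operatorname{Supp}\mathcal M}$ has finite fibers, then $\mathcal M$ is $f$-good, so $f_+\mathcal M$ has coherent cohomology.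
\item[(c)] Let $Z$ be a compact complex manifold that contains a compact analytic subset of pure dimension $1$ (for example, $Z$ projective with $\dim Z\ge1$), and let $Y\subset\mathbb C^n$ be open and nonempty, $n\ge1$. Then there is a coherent module $\mathcal M$ on $Z\times Y$ such that $\mathcal H^1\mathrm{pr}_{Y+}\mathcal M$ has no finitely generated stalk.
\item[(d)] The rank $2$ in Theorem~\ref{thm:main} is minimal: a right $\mathcal D_X$-module locally isomorphic to $\mathcal D_X$ has a global good filtration, so Theorem~\ref{thm:known} applies to it.
\end{enumerate}
\end{theorem}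

\begin{corollary}\label{cor:dichotomy}
Let $Z$ be a connected projective manifold and $Y$ a nonempty pure-dimensional manifold. Then $\mathrm{pr}_{V+}\mathcal M$ has coherent cohomology for all open $V\subset Y$ and all coherent $\mathcal M$ on $Z\times V$ if and only if $\dim Z=0$ or $\dim Y=0$.
\end{corollary}

\begin{proof}
If $\dim Z=0$, then $Z$ is a point and $\mathrm{pr}_V$ is an isomorphism. If $\dim Y=0$, then $V$ is discrete, and part (a) applies over each of its points. If both dimensions are positive, apply part (c) to a coordinate chart $V$ of $Y$.
\end{proof}

We do not settle part (c) for compact $Z$ of positive dimension that contain no curve.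

Section~\ref{sec:toy} explains the mechanism on a finite-rank model. Section~\ref{sec:image} computes the direct image for a family of gluing matrices in terms of one operator $K$, and Section~\ref{sec:spectrum} finds infinitely many eigenvalues of $K$, which proves Theorem~\ref{thm:main}. Sections~\ref{sec:curves} and~\ref{sec:point} prove Theorem~\ref{thm:sharp}.

\section{Eigenvalues and jumping bundles}\label{sec:toy}

To prove that a module is not finitely generated, we need a property that all finitely generated modules share and that can be tested. We use the following one.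

\begin{lemma}\label{lem:eigen}
Let $A$ be a right noetherian $\mathbb C$-algebra, $N$ a finitely generated right $A$-module, and $\theta$ an $A$-linear endomorphism of $N$. Then $\theta$ has only finitely many eigenvalues in $\mathbb C$.
\end{lemma}

\begin{proof}
Each eigenspace $\ker(\theta-\lambda)$ is an $A$-submodule, and eigenspaces for distinct eigenvalues are linearly independent. Infinitely many eigenvalues $\lambda_1,\lambda_2,\dots$ would give the strictly increasing chain of submodules $\bigoplus_{i\le j}\ker(\theta-\lambda_i)$, $j\ge1$. This is impossible, because $N$ is noetherian.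
\end{proof}

The lemma applies to $A=\mathcal D_{Y,y}$, which is right noetherian because its graded ring is a polynomial ring over the noetherian ring $\mathcal O_{Y,y}$. So we look for a module on $\mathbb P^1\times Y$ with an endomorphism that acquires infinitely many eigenvalues on the direct image.

If a gluing matrix has its entries in the commutative ring $\mathcal O(\mathbb C^*)[\partial]$, then left multiplication by $\partial$ commutes with it and defines an endomorphism of the glued module. For $a,b\in\mathcal O(\mathbb C^*)$ put
\begin{equation}\label{eq:Gab}
G_{a,b}=z\begin{pmatrix}1&a\partial\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ b\partial&1\end{pmatrix}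
=z\begin{pmatrix}1+ab\,\partial^2&a\partial\\ b\partial&1\end{pmatrix},
\qquad
G_{a,b}^{-1}=z^{-1}\begin{pmatrix}1&-a\partial\\ -b\partial&1+ab\,\partial^2\end{pmatrix}.
\end{equation}
Left multiplication by $G_{a,b}$ is an automorphism of the right module $\mathcal D^2_{\mathbb C^*\times Y}$, so gluing by $p_\infty=G_{a,b}\,p_0$ defines a locally free right $\mathcal D_X$-module $\mathcal L_{a,b}$ of rank $2$. The module of Theorem~\ref{thm:main} is the case $a=e^z$, $b=e^{1/z}$.

On a $\lambda$-eigenvector, $\partial$ acts as the number $\lambda$. This suggests replacing $\partial$ by $\lambda$ in \eqref{eq:Gab}. The resulting matrix $G_\lambda(z)$ defines a vector bundle $E_\lambda$ of rank $2$ on $\mathbb P^1$, with gluing $s_\infty=G_\lambda s_0$. The gluing $s_\infty=z^ks_0$ defines $\mathcal O(-k)$, and $\det G_\lambda=z^2$, so $\deg E_\lambda=-2$ and the Riemann--Roch formula gives $\dim H^0(E_\lambda)=\dim H^1(E_\lambda)$ for all $\lambda$. For $\lambda=0$ we have $E_0=\mathcal O(-1)^2$, and both groups vanish. One expects the eigenvalues of $\partial$ on the direct image of $\mathcal L_{a,b}$ to be the values of $\lambda$ at which the cohomology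 of $E_\lambda$ jumps. This expectation only guides us; the exact statement that we use is Proposition~\ref{prop:recursion}.

\begin{example}\label{ex:toy}
Take $a=z$ and $b=1/z$, so that
\[
G_\lambda=\begin{pmatrix}(1+\lambda^2)z&\lambda z^2\\ \lambda&z\end{pmatrix}.
\]
A section of $E_\lambda$ is a pair $(u,v)$ of entire functions such that both entries of $G_\lambda(u,v)^T$ are holomorphic at $\infty$. These entries are entire, hence constant. The second entry gives $\lambda u+zv=c$. The first entry equals $zu+\lambda z(\lambda u+zv)=z(u+\lambda c)$, and it is constant only if $u=-\lambda c$. Setting $z=0$ in $\lambda u+zv=c$ now gives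
\[
(1+\lambda^2)\,c=0 .
\]
If $\lambda\ne\pm i$, then $c=0$ and $u=v=0$. If $\lambda=\pm i$, then $u$ is an arbitrary constant and $v=0$. So the cohomology of $E_\lambda$ jumps exactly at $\lambda=\pm i$.

Now put $\partial$ back in place of $\lambda$. The same three steps lead to the equation $(1+\partial^2)c=0$ for an operator $c$ on $Y$. It has no nonzero solution, so the jumps leave no trace in degree $0$. But left multiplication by $1+\partial^2$ on $\mathcal D_{Y,y}$ is not surjective, because the formal inverse $\sum_j(-1)^j\partial^{2j}$ has infinite order. Example~\ref{ex:toy2} shows that $(\mathcal H^1f_+\mathcal L_{z,1/z})_y\cong\mathcal D_{Y,y}/(1+\partial^2)\mathcal D_{Y,y}$, a module on which left multiplication by $\partial^2$ equals $-1$.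
\end{example}

In this example there are two jumps. The matrix $G_\lambda$ is always polynomial in $\lambda$, but its dependence on $z$ may be transcendental, and this leaves room for infinitely many jumps.

\section{The direct image of $\mathcal L_{a,b}$}\label{sec:image}

In this section $X$, $Y$, $f$, $\partial$ are as in Theorem~\ref{thm:main}, the functions $a,b\in\mathcal O(\mathbb C^*)$ are arbitrary, $G=G_{a,b}$ and $\mathcal L=\mathcal L_{a,b}$.

\subsection*{Operators along $Y$}
Let $\mathcal R\subset\mathcal D_X$ be the subring generated by $\mathcal O_X$ and $\partial_{y_1},\dots,\partial_{y_n}$. The map $hQ\mapsto h\otimes Q$ identifies $\mathcal R$ with $\mathcal D_{X\to Y}$ as a right $f^{-1}\mathcal D_Y$-module. By \eqref{eq:chain}, $\partial_{y_j}$ acts on $h\otimes Q$ by $\partial_{y_j}(h)\otimes Q+h\otimes\partial_{y_j}Q$, which is the product rule for $\partial_{y_j}\cdot hQ$ in $\mathcal R$. So the left action of $\mathcal R\subset\mathcal D_X$ on $\mathcal D_{X\to Y}$ is left multiplication in $\mathcal R$. Since $\mathcal L$ is locally free and $f$ is proper,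
\begin{equation}\label{eq:Lprime}
f_+\mathcal L=\mathbf Rf_*\mathcal L',\qquad \mathcal L'=\mathcal L\otimes_{\mathcal D_X}\mathcal D_{X\to Y},
\end{equation}
and since the entries of $G$ lie in $\mathcal R$, the sheaf $\mathcal L'$ is glued from $\mathcal R^2|_{U_0\times Y}$ and $\mathcal R^2|_{U_\infty\times Y}$ by $p_\infty=Gp_0$, with left multiplication in $\mathcal R$.

Every local section of $\mathcal R$ is uniquely a locally finite sum $\sum_\alpha\partial_y^\alpha c_\alpha$ with $c_\alpha\in\mathcal O_X$. We put the coefficients on the right because the two left multiplications that occur in $G$ are then transparent. Left multiplication by $\partial$ shifts the multi-index by $e_1=(1,0,\dots,0)$. Left multiplication by a function $h(z)$ of $z$ alone commutes with all $\partial_{y_j}$ and so replaces $c_\alpha$ by $hc_\alpha$.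

\subsection*{Laurent projections}
Fix $y\in Y$. As $f$ is proper, $(R^kf_*\mathcal L')_y=H^k(\mathbb P^1\times\{y\},\mathcal L')$. We compute this group with a covering of the fiber by two closed disks rather than open charts: $\mathcal R$ is an infinite direct sum of copies of $\mathcal O_X$, and on compact sets cohomology commutes with direct sums. Let
\[
D_0=\{|z|\le1\},\qquad D_\infty=\{|z|\ge1\}\cup\{\infty\},\qquad \mathbb T=D_0\cap D_\infty,
\]
\[
R=\Gamma(\mathbb T\times\{y\},\mathcal R),\qquad R_+=\Gamma(D_0\times\{y\},\mathcal R),\qquad R_-=z^{-1}\,\Gamma(D_\infty\times\{y\},\mathcal R).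
\]
A section over a compact set extends to a neighborhood and has bounded order there. So an element of $R$, $R_+$ or $R_-$ is a \emph{finite} sum $\sum_\alpha\partial_y^\alpha c_\alpha$, where the $c_\alpha$ are holomorphic near $\mathbb T\times\{y\}$, near $D_0\times\{y\}$, or near $D_\infty\times\{y\}$ and zero for $z=\infty$, respectively. By the identity theorem, restriction embeds $R_+$ and $R_-$ in $R$.

A function $h$ holomorphic near $\mathbb T\times\{y\}$ has a Laurent expansion $\sum_{m\in\mathbb Z}h_mz^m$ with $h_m$ holomorphic near $y$. The part $P_+h=\sum_{m\ge0}h_mz^m$ is holomorphic near $D_0\times\{y\}$, and the part $P_-h=\sum_{m<0}h_mz^m$ is holomorphic near $D_\infty\times\{y\}$ and zero for $z=\infty$. Applied to each coefficient, this gives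
\[
R=R_+\oplus R_- ,
\]
with projections again denoted $P_\pm$. Both summands are right $\mathcal D_{Y,y}$-submodules and are stable under left multiplication by $\partial$. Hence $P_\pm$ are right $\mathcal D_{Y,y}$-linear and commute with left multiplication by $\partial$. The same then holds for
\[
K:R_+\to R_+,\qquad Ku=P_+\big(a\,P_-(bu)\big),
\]
which acts coefficient by coefficient. We write $1+\partial^2K$ for the map $u\mapsto u+\partial^2\cdot Ku$.

\begin{proposition}\label{prop:stalk}
The right $\mathcal D_{Y,y}$-modules $(\mathcal H^0f_+\mathcal L)_y$ and $(\mathcal H^1f_+\mathcal L)_y$ are isomorphic to the kernel and the cokernel of $1+\partial^2K:R_+\to R_+$.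
\end{proposition}

\begin{proof}
The set $D_0\times\{y\}$ is compact and has a basis of Stein neighborhoods, products of a disk and a ball. Cartan's Theorem~B gives $H^1(D_0\times\{y\},\mathcal O_X)=0$, hence $H^1(D_0\times\{y\},\mathcal R)=0$. The same holds for $D_\infty$. The Mayer--Vietoris sequence of the closed covering of the fiber by the two disks is therefore
\[
0\to(f_*\mathcal L')_y\to R_+^2\oplus(zR_-)^2\xrightarrow{\ \delta\ }R^2\to(R^1f_*\mathcal L')_y\to0,\qquad \delta(p_0,p_\infty)=Gp_0-p_\infty .
\]
All maps are right $\mathcal D_{Y,y}$-linear. Write $p_0=(u,v)^T$ and $p_\infty=z(u',v')^T$ with $u,v\in R_+$ and $u',v'\in R_-$. This is the purpose of the factor $z$ in $G$: the unknowns of the two charts lie in the complementary subspaces $R_+$ and $R_-$. Composing $\delta$ with the automorphism $\left(\begin{smallmatrix}1&-a\partial\\0&1\end{smallmatrix}\right)z^{-1}$ of $R^2$ gives a map $\delta'$ with the same kernel and an isomorphic cokernel, and for $(g,h)^T\in R^2$ the equation $\delta'(p_0,p_\infty)=(g,h)^T$ reads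
\[
u-u'+a\partial v'=g,\qquad v-v'+b\partial u=h .
\]
Each equation is equivalent to the pair of its images under $P_+$ and $P_-$:
\begin{align*}
v'&=\partial P_-(bu)-P_-h, & v&=P_+h-\partial P_+(bu),\\
u'&=\partial P_-(av')-P_-g, & u+\partial P_+(av')&=P_+g .
\end{align*}
The first three equations determine $v'$, $v$, $u'$ from $u$. Substituting $v'$ into the fourth gives
\begin{equation}\label{eq:reduced}
(1+\partial^2K)u=\Phi(g,h),\qquad \Phi(g,h)=P_+g+\partial P_+(aP_-h).
\end{equation}
So the solutions of $\delta'(p_0,p_\infty)=(g,h)^T$ correspond bijectively to the solutions $u\in R_+$ of \eqref{eq:reduced}. For $g=h=0$ this identifies $\ker\delta'$ with $\ker(1+\partial^2K)$. The map $\Phi:R^2\to R_+$ is $\mathcal D_{Y,y}$-linear, and it is surjective because $\Phi(g,0)=g$ for $g\in R_+$. The image of $\delta'$ is the preimage under $\Phi$ of the image of $1+\partial^2K$, so $\Phi$ induces an isomorphism of the cokernels.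
\end{proof}

The same elimination with $\lambda$ in place of $\partial$ and $g=h=0$ identifies $H^0(\mathbb P^1,E_\lambda)$ with the kernel of $1+\lambda^2K$ on the space $\mathcal O(D_0)$ of functions of $z$ holomorphic near $D_0$. Thus $E_\lambda$ jumps exactly when $\lambda\neq0$ and $-1/\lambda^2$ is an eigenvalue of $K$ on $\mathcal O(D_0)$.

\begin{example}\label{ex:toy2}
For $a=z$ and $b=1/z$, and a function $c$, we have $P_-(c/z)=c|_{z=0}/z$, so $Kc=c|_{z=0}$. In the decomposition $R_+=\mathcal D_{Y,y}\oplus zR_+$, the map $1+\partial^2K$ is left multiplication by $1+\partial^2$ on the first summand and the identity on the second. Its cokernel is $\mathcal D_{Y,y}/(1+\partial^2)\mathcal D_{Y,y}$.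
\end{example}

\subsection*{From eigenfunctions of $K$ to eigenvectors on the direct image}
Put $N=R_+/(1+\partial^2K)R_+$. Left multiplication by $\partial^2$ commutes with $1+\partial^2K$ and is right $\mathcal D_{Y,y}$-linear, so it induces a $\mathcal D_{Y,y}$-linear endomorphism $\theta$ of $N$.

\begin{proposition}\label{prop:recursion}
The map $1+\partial^2K$ is injective, so $\mathcal H^0f_+\mathcal L=0$. If $\mu\ne0$ is an eigenvalue of $K$ on $\mathcal O(D_0)$, then $-1/\mu$ is an eigenvalue of $\theta$ on $N$.
\end{proposition}

\begin{proof}
Let $r=\sum_\alpha\partial_y^\alpha c_\alpha$ and $g=\sum_\alpha\partial_y^\alpha g_\alpha$ be in $R_+$. The equation $(1+\partial^2K)r=g$ says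
\begin{equation}\label{eq:rec}
c_\alpha=g_\alpha-Kc_{\alpha-2e_1}\quad\text{for all }\alpha,
\end{equation}
where $c_{\alpha-2e_1}=0$ if $\alpha_1<2$. By induction on $\alpha_1$, this determines all $c_\alpha$ from $g$. For $g=0$ all $c_\alpha$ vanish, which proves injectivity.

Let $0\ne u\in\mathcal O(D_0)$ with $Ku=\mu u$, regarded as an element of order $0$ in $R_+$. If $u=(1+\partial^2K)r$, then \eqref{eq:rec} gives $c_0=u$ and $c_{2je_1}=-Kc_{2(j-1)e_1}$, so $c_{2je_1}=(-\mu)^ju\ne0$ for all $j\ge0$. This contradicts the finiteness of the sum that defines $r$. Hence the class $[u]\in N$ is nonzero. From $(1+\partial^2K)u=u+\mu\,\partial^2u$ we get $[u]+\mu\,\theta[u]=0$.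
\end{proof}

\section{Infinitely many eigenvalues}\label{sec:spectrum}

It remains to choose $a$ and $b$ so that $K$ has infinitely many nonzero eigenvalues. Write $a=\sum_ka_kz^k$ and $b=\sum_kb_kz^k$. For $u=\sum_{m\ge0}u_mz^m$ holomorphic near $D_0$ and $w=\sum_{n\ge1}w_nz^{-n}$ holomorphic near $D_\infty$, multiplication of series that converge absolutely on $\mathbb T$ gives
\begin{equation}\label{eq:hankel}
P_-(bu)=\sum_{n\ge1}\Big(\sum_{m\ge0}b_{-(m+n)}u_m\Big)z^{-n},\qquad
P_+(aw)=\sum_{m\ge0}\Big(\sum_{n\ge1}a_{m+n}w_n\Big)z^m .
\end{equation}
On coefficients, $K$ is thus a product of two matrices whose entries depend only on $m+n$. A compact operator of infinite rank need not have any eigenvalue, but a self-adjoint one has infinitely many. If the $a_k$ are real and $b(z)=a(1/z)$, the two matrices are transposes of each other and their product is symmetric. This explains the choice $a=e^z$, $b=e^{1/z}$, for which $K$ has the matrix $AA^T$ with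
\[
A=\Big(\frac1{(m+n)!}\Big)_{m\ge0,\ n\ge1}.
\]

\begin{proposition}\label{prop:spectrum}
For $a=e^z$ and $b=e^{1/z}$, the operator $K$ has infinitely many distinct eigenvalues $\mu>0$ with entire eigenfunctions.
\end{proposition}

\begin{proof}
There are $k$ pairs $(m,n)$ with $m\ge0$, $n\ge1$ and $m+n=k$, so the sum of the squares of the entries of $A$ is $\sum_{k\ge1}k/(k!)^2<\infty$. Hence $A:\ell^2(\mathbb N_{\ge1})\to\ell^2(\mathbb N_{\ge0})$ is a Hilbert--Schmidt operator, in particular compact. It is real, so $A^T$ is its adjoint, and $AA^T$ is compact, self-adjoint and nonnegative.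

\emph{The rank of $A$ is infinite.} If it were $r<\infty$, the columns $n=1,\dots,r+1$ would be dependent: $\sum_{n=1}^{r+1}\gamma_n/(m+n)!=0$ for all $m\ge0$, with not all $\gamma_n$ zero. Multiply by $(m+r+1)!$ to get
\[
\sum_{n=1}^{r+1}\gamma_n\,(m+n+1)(m+n+2)\cdots(m+r+1)=0\qquad(m\ge0).
\]
The $n$-th product is a monic polynomial in $m$ of degree $r+1-n$. The degrees are distinct, so the left side is a nonzero polynomial that vanishes at all integers $m\ge0$, which is absurd.

\emph{Eigenvalues.} From $\langle AA^Tu,u\rangle=\|A^Tu\|^2$ we get $\ker AA^T=\ker A^T$. The orthogonal complement of this kernel is the closure of the range of $A$, which is infinite-dimensional. By the spectral theorem for compact self-adjoint operators, this complement has an orthonormal basis of eigenvectors of $AA^T$ with eigenvalues $\mu>0$, and each such eigenvalue has finite multiplicity. So there are infinitely many distinct ones.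

\emph{Eigenfunctions.} A square-summable sequence need not define a function near $D_0$, so we need decay. Let $0\ne(u_m)\in\ell^2$ with $AA^T(u_m)=\mu(u_m)$, $\mu>0$, and put $(w_n)=A^T(u_m)\in\ell^2$. The Cauchy--Schwarz inequality and $(m+n)!\ge m!\,n!$ give
\[
|u_m|=\frac1\mu\Big|\sum_{n\ge1}\frac{w_n}{(m+n)!}\Big|\le\frac{\|(w_n)\|}{\mu\,m!}\Big(\sum_{n\ge1}\frac1{(n!)^2}\Big)^{1/2}.
\]
So $u=\sum_mu_mz^m$ is entire. By \eqref{eq:hankel}, $P_-(e^{1/z}u)=\sum_nw_nz^{-n}$, and then $Ku=\mu u$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The module $\mathcal L=\mathcal L_{e^z,e^{1/z}}$ is locally free of rank $2$ by construction. Fix $y\in Y$. By Proposition~\ref{prop:stalk}, $(\mathcal H^1f_+\mathcal L)_y\cong N$. By Propositions~\ref{prop:recursion} and~\ref{prop:spectrum}, the endomorphism $\theta$ of $N$ has infinitely many eigenvalues. By Lemma~\ref{lem:eigen}, $N$ is not finitely generated. A coherent $\mathcal D_Y$-module has finitely generated stalks, so $\mathcal H^1f_+\mathcal L$ is not coherent.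
\end{proof}

\begin{remark}[Both essential singularities are needed]
Suppose that $b$ has at most a pole of order $d$ at $0$. By \eqref{eq:hankel}, $P_-(br)=\sum_{n=1}^dz^{-n}Q_n$ with $Q_n\in\mathcal D_{Y,y}$ for every $r\in R_+$, so $\partial^2Kr=\sum_{n=1}^dP_+(az^{-n})\,\partial^2Q_n$. Since $[r]=-[\partial^2Kr]$ in $N$, the $d$ classes $[P_+(az^{-n})]$ generate $N$. If instead $a$ has at most a pole of order $d$ at $\infty$, then by \eqref{eq:hankel} $Kr$ is a polynomial in $z$ of degree less than $d$ with coefficients in $\mathcal D_{Y,y}$, and the classes of $1,z,\dots,z^{d-1}$ generate $N$.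
\end{remark}

\begin{remark}[The order filtrations do not glue]
Write $F_k=F_k\mathcal D_X$. The upper triangular factor of $G_{a,b}$ preserves $F_k\oplus F_{k-1}$, and the lower one preserves $F_{k-1}\oplus F_k$; so if $a=0$ or $b=0$, the module $\mathcal L_{a,b}$ has a global good filtration. If $ab\ne0$, then $G_{a,b}$ does not map $F_{k+s_1}\oplus F_{k+s_2}$ onto $F_{k+t_1}\oplus F_{k+t_2}$ for all $k$, whatever the shifts: by \eqref{eq:Gab} the upper left entry of $G_{a,b}$ has order $2$, which forces $t_1\ge s_1+2$, and that of $G_{a,b}^{-1}$ is $z^{-1}$, which forces $s_1\ge t_1$. This failure alone does not destroy finite generation, as Example~\ref{ex:toy2} shows.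
\end{remark}

\section{Finite maps, rank one, and fibers containing a curve}\label{sec:curves}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $S=\operatorname{Supp}\mathcal M$, let $y\in Y$, and let $x_1,\dots,x_k$ be the points of $f^{-1}(y)\cap S$. Choose disjoint open sets $W_i\ni x_i$ on which $\mathcal M$ has a finite presentation, hence a good filtration by (F1). The proper map $f|_S$ is closed, so $V=Y\setminus f(S\setminus\bigcup_iW_i)$ is an open neighborhood of $y$ with $f^{-1}(V)\cap S\subset\bigcup_iW_i$. The open sets $W_i\cap f^{-1}(V)$ and $f^{-1}(V)\setminus S$ cover $f^{-1}(V)$, and $\mathcal M$ is zero on the intersection of any two of them. So the good filtrations on the first $k$ sets and the zero filtration on the last one glue to a good filtration of $\mathcal M|_{f^{-1}(V)}$. Thus $\mathcal M$ is $f$-good, and Theorem~\ref{thm:known} applies.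
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(d)]
Two local isomorphisms of the module with $\mathcal D_X$ differ by an automorphism of the right module $\mathcal D_X$, that is, by left multiplication by an invertible operator $P$. On a connected open set, the principal symbol is multiplicative and $\mathrm{gr}^F\mathcal D_X$ has no zero divisors, so the order of a product is the sum of the orders. Hence $PQ=1$ forces $P$ and $Q$ to have order $0$, and $P$ is an invertible function. The transition functions define a line bundle $\mathcal N$, the module is $\mathcal N\otimes_{\mathcal O_X}\mathcal D_X$, and $\mathcal N\otimes_{\mathcal O_X}F_\bullet\mathcal D_X$ is a good filtration.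
\end{proof}

For part (c) we move the module $\mathcal L$ of Theorem~\ref{thm:main} from $\mathbb P^1$ to $Z$ in two steps: we pull it back to a compact Riemann surface $C$ that maps to $Z$, and then push it forward to $Z$. A \emph{finite} map is a proper map with finite fibers. For a finite map $\varphi$, the stalk of $\varphi_*\mathcal T$ at a point is the direct sum of the stalks of $\mathcal T$ at the points of the fiber, so $\varphi_*=\varphi_!$ is exact. Below, $Y$, $f$, $G$, $\mathcal L$ are as in Theorem~\ref{thm:main}, and $\mathcal R$, $\mathcal L'$ are as in Section~\ref{sec:image}.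

\begin{lemma}\label{lem:curve}
Let $C$ be a compact connected Riemann surface and $q:C\times Y\to Y$ the projection. There is a right $\mathcal D_{C\times Y}$-module $\mathcal L_C$, locally free of rank $2$, such that $\mathcal H^1q_+\mathcal L_C$ has no finitely generated stalk.
\end{lemma}

\begin{proof}
Let $\pi:C\to\mathbb P^1$ be a nonconstant meromorphic function, of degree $d\ge1$, and let $\pi_Y=\pi\times\mathrm{id}_Y$. This map is finite, and $q=f\circ\pi_Y$. Let $G_C$ be the matrix obtained from $G$ by substituting $\pi$ for $z$, and let $\mathcal L_C$ be glued from $\mathcal D^2$ on $\pi^{-1}(U_0)\times Y$ and on $\pi^{-1}(U_\infty)\times Y$ by $G_C$. Let $\mathcal R_C\subset\mathcal D_{C\times Y}$ be generated by $\mathcal O_{C\times Y}$ and the $\partial_{y_j}$. The argument for \eqref{eq:Lprime} used only that $f$ is a proper projection onto $Y$. It gives $q_+\mathcal L_C=\mathbf Rq_*\mathcal L'_C$, with $\mathcal L'_C$ glued from two copies of $\mathcal R_C^2$ by $G_C$. We show that $\mathcal L'$ is a direct summand of $\pi_{Y*}\mathcal L'_C$, using the trace to split the pullback of functions.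

For $W\subset\mathbb P^1\times Y$ open and $c$ holomorphic on $\pi_Y^{-1}(W)$, put
\[
t(c)(z,y)=\frac1d\sum_{x\in\pi^{-1}(z)}c(x,y)
\]
when $z$ is not a branch value. This function is holomorphic, being locally a sum over the $d$ inverse branches of $\pi$. It is locally bounded on $W$ because $\pi_Y$ is proper, so it extends holomorphically to $W$ by Riemann's extension theorem. For $h\in\mathcal O(W)$ we have
\[
t\big((h\circ\pi_Y)\,c\big)=h\,t(c),\qquad t(1)=1,\qquad t(\partial_{y_j}(c))=\partial_{y_j}(t(c)),
\]
first away from the branch values and then everywhere by continuity. Define $\iota:\mathcal R\to\pi_{Y*}\mathcal R_C$ and $t:\pi_{Y*}\mathcal R_C\to\mathcal R$ by applying $h\mapsto h\circ\pi_Y$ and $c\mapsto t(c)$ to the coefficients of $\sum_\alpha\partial_y^\alpha c_\alpha$. Then $t\circ\iota=\mathrm{id}$. Right multiplication by a function of $y$ multiplies the coefficients, and $\partial_y^\alpha c\,\partial_{y_j}=\partial_y^{\alpha}\partial_{y_j}c-\partial_y^\alpha\,\partial_{y_j}(c)$; so both maps are right $f^{-1}\mathcal D_Y$-linear. Both commute with left multiplication by $\partial$ and intertwine left multiplication by $h(z)$ with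 left multiplication by $h\circ\pi$, so they intertwine $G$ and $G_C$. They therefore glue to $f^{-1}\mathcal D_Y$-linear maps $\mathcal L'\to\pi_{Y*}\mathcal L'_C\to\mathcal L'$ whose composite is the identity.

Since $\pi_{Y*}$ is exact, $R^1q_*\mathcal L'_C=R^1f_*(\pi_{Y*}\mathcal L'_C)$, and this $\mathcal D_Y$-module has $R^1f_*\mathcal L'=\mathcal H^1f_+\mathcal L$ as a direct summand. A direct summand of a finitely generated module is finitely generated, so Theorem~\ref{thm:main} gives the claim.
\end{proof}

For the second step we must compute the derived tensor product with $\mathcal D_{X\to Y}$ of a module that is no longer locally free. Let $X=Z\times Y$, with projections $p$ to $Z$ and $\mathrm{pr}_Y$ to $Y$, and let $\Theta_Z$ be the sheaf of vector fields on $Z$. The \emph{Spencer complex} has terms $\mathrm{Sp}^{-k}=\mathcal D_X\otimes_{p^{-1}\mathcal O_Z}p^{-1}\wedge^k\Theta_Z$ and differential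
\[
P\otimes\xi_1\wedge\dots\wedge\xi_k\longmapsto\sum_i(-1)^{i-1}P\xi_i\otimes\widehat\xi_i+\sum_{i<j}(-1)^{i+j}P\otimes[\xi_i,\xi_j]\wedge\widehat\xi_{ij},
\]
where $\widehat\xi_i$ and $\widehat\xi_{ij}$ are the wedge products with the indicated factors omitted. In local coordinates $z_1,\dots,z_m$ on $Z$ it is the Koszul complex of the right multiplications by $\partial_{z_1},\dots,\partial_{z_m}$, whose symbols form a regular sequence in $\mathrm{gr}^F\mathcal D_X$. So the map $P\mapsto P\cdot(1\otimes1)$ makes $\mathrm{Sp}$ a bounded resolution of $\mathcal D_X/\sum_i\mathcal D_X\partial_{z_i}\cong\mathcal D_{X\to Y}$ by locally free left $\mathcal D_X$-modules of finite rank. Operators on $Y$ commute with functions and vector fields on $Z$, so right multiplication on the factor $\mathcal D_X$ makes it a resolution of $(\mathcal D_X,\mathrm{pr}_Y^{-1}\mathcal D_Y)$-bimodules. Hence $\mathcal M\otimes_{\mathcal D_X}\mathrm{Sp}$ represents $\mathcal M\otimes^{\mathbf L}_{\mathcal D_X}\mathcal D_{X\to Y}$ for every $\mathcal M$.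

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
Let $\nu:C\to Z$ be the normalization of an irreducible component of the given curve, followed by the inclusion in $Z$. Then $C$ is a compact connected Riemann surface and $\nu$ is finite. Put $X'=C\times Y$ and $X=Z\times Y$, and let $\varphi=\nu\times\mathrm{id}_Y:X'\to X$. This map is finite, and $\mathrm{pr}_Y\circ\varphi=q$. Let $\mathcal L_C$ be as in Lemma~\ref{lem:curve} and put $\mathcal A=\mathcal L_C\otimes_{\mathcal D_{X'}}\mathcal D_{X'\to X}$. As $\mathcal L_C$ is locally free and $\varphi_*$ is exact, $\varphi_+\mathcal L_C$ is the single module $\mathcal M=\varphi_*\mathcal A$ in degree $0$. It is coherent by part (b). It suffices to show that $\mathrm{pr}_{Y+}\mathcal M\simeq q_+\mathcal L_C$.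

The terms of $\mathrm{Sp}$ are locally free of finite rank over $\mathcal D_X$, so
\[
\mathcal M\otimes_{\mathcal D_X}\mathrm{Sp}=\varphi_*\big(\mathcal A\otimes_{\varphi^{-1}\mathcal D_X}\varphi^{-1}\mathrm{Sp}\big)=\varphi_*\big(\mathcal L_C\otimes_{\mathcal D_{X'}}\mathcal S\big),
\]
where
\[
\mathcal S=\mathcal D_{X'\to X}\otimes_{\varphi^{-1}\mathcal D_X}\varphi^{-1}\mathrm{Sp}=\mathcal O_{X'}\otimes_{\varphi^{-1}\mathcal O_X}\varphi^{-1}\mathrm{Sp}.
\]
The augmented complex $\mathrm{Sp}\to\mathcal D_{X\to Y}$ is a bounded exact complex of locally free, hence flat, $\mathcal O_X$-modules. It stays exact after applying $\mathcal O_{X'}\otimes_{\varphi^{-1}\mathcal O_X}\varphi^{-1}(\cdot)$. So $\mathcal S$ is a resolution of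
\[
\mathcal O_{X'}\otimes_{\varphi^{-1}\mathcal O_X}\varphi^{-1}\mathcal D_{X\to Y}=\mathcal O_{X'}\otimes_{q^{-1}\mathcal O_Y}q^{-1}\mathcal D_Y=\mathcal D_{X'\to Y},
\]
and the left $\mathcal D_{X'}$-actions agree by the chain rule for $q=\mathrm{pr}_Y\circ\varphi$ in \eqref{eq:chain}. Tensoring with the locally free module $\mathcal L_C$ and applying $\varphi_*$ are exact operations, and $\mathrm{pr}_Y$ is proper because $Z$ is compact. Therefore
\[
\mathrm{pr}_{Y+}\mathcal M\simeq\mathbf R\mathrm{pr}_{Y*}\,\varphi_*\big(\mathcal L_C\otimes_{\mathcal D_{X'}}\mathcal D_{X'\to Y}\big)=\mathbf Rq_*\big(\mathcal L_C\otimes_{\mathcal D_{X'}}\mathcal D_{X'\to Y}\big)=q_+\mathcal L_C .\qedhere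
\]
\end{proof}

\section{Maps to a point}\label{sec:point}

We prove Theorem~\ref{thm:sharp}(a). If $\dim Y=0$, then $Y$ is discrete and the fibers of $f$ are open in $X$, so we may assume that $Y$ is a point and that $S=\operatorname{Supp}\mathcal M$ is compact. Let $\mathrm{Sp}\to\mathcal O_X$ be the Spencer resolution of Section~\ref{sec:curves} for $Z=X$, and let $\mathcal F=\mathcal M\otimes_{\mathcal D_X}\mathrm{Sp}$. This bounded complex represents $\mathcal M\otimes^{\mathbf L}_{\mathcal D_X}\mathcal O_X$ and its terms vanish outside $S$, so $f_+\mathcal M=\mathbf R\Gamma(X,\mathcal F)$.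

The plan is to compute $H^k(X,\mathcal F)$ by two complexes of spaces of holomorphic functions, attached to a covering and to a shrinking of it, and to use that restriction from one to the other is both compact and a quasi-isomorphism. The tool is the following theorem. A linear map of Fr\'echet spaces is \emph{compact} if it sends some neighborhood of $0$ to a relatively compact set.

\begin{theorem}[L.~Schwartz]\label{thm:schwartz}
If $\alpha:E\to E'$ is a continuous surjection of Fr\'echet spaces and $\beta:E\to E'$ is compact, then $\alpha-\beta$ has closed image of finite codimension.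
\end{theorem}

Functions appear when $\mathcal M$ is replaced by a free resolution, since $\mathcal D_X^s\otimes_{\mathcal D_X}\mathcal O_X=\mathcal O_X^s$. The difficulty is that free resolutions exist only locally, and resolutions chosen separately on the members of a covering need not agree on the overlaps, so they do not form a \v Cech complex. We therefore resolve the restrictions of $\mathcal M$ to all intersections at once, as a single diagram.

\subsection*{Coverings}
Choose a finite ordered set $I$, coordinate charts $\Omega_i$ ($i\in I$) on which $\mathcal M$ has a finite presentation, closed balls $\Delta_i\subset\Omega_i$ with interiors $B_i$, and smaller concentric open balls $B'_i$, such that $S\subset\bigcup_iB'_i$. Replace $X$ by $\bigcup_i\Omega_i$, which does not change $\mathbf R\Gamma(X,\mathcal F)$, and let $d$ be the largest real dimension of a chart. The letters $\rho,\sigma,\tau$ denote nonempty subsets of $I$, and $\Delta_\sigma,B_\sigma,B'_\sigma$ are the intersections over $i\in\sigma$. If $U,U'\subset X$ are Stein open sets, then $U\cap U'$ is Stein, since the diagonal embeds it as a closed submanifold of $U\times U'$. So $B_\sigma$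 and $B'_\sigma$ are Stein, and the intersections of slightly larger balls form a basis of Stein neighborhoods of the compact set $\Delta_\sigma$. Also $\overline{B'_\sigma}\subset\bigcap_{i\in\sigma}\overline{B'_i}$ is a compact subset of $B_\sigma$.

\subsection*{Resolving the diagram}
A \emph{family} $\mathcal N$ consists of right $\mathcal D_X|_{\Delta_\tau}$-modules $\mathcal N_\tau$ on $\Delta_\tau$, one for each $\tau$, and linear \emph{transition maps} $\mathcal N_\rho|_{\Delta_\tau}\to\mathcal N_\tau$ for $\rho\subset\tau$, equal to the identity for $\rho=\tau$ and compatible with composition. Morphisms are collections of maps that commute with the transition maps, and kernels are formed for each $\tau$. A family is \emph{admissible} if each $\mathcal N_\tau$ is the restriction of a coherent module with a good filtration on a neighborhood of $\Delta_\tau$. The family $(\mathcal M|_{\Delta_\tau})_\tau$ is admissible by (F1), since $\Delta_\tau\subset\Omega_i$ for $i\in\tau$. This is the only place where filtrations of $\mathcal M$ enter, and they are needed only chart by chart.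

The role of free modules is played by the families $\mathcal D[\rho]$, with $\mathcal D[\rho]_\tau=\mathcal D_X|_{\Delta_\tau}$ if $\rho\subset\tau$ and $0$ otherwise, and with identity or zero transition maps. A section $s\in\Gamma(\Delta_\rho,\mathcal N_\rho)$ defines a morphism $\mathcal D[\rho]\to\mathcal N$, which for each $\tau\supset\rho$ sends $1$ to the image of $s$ in $\Gamma(\Delta_\tau,\mathcal N_\tau)$.

\begin{lemma}\label{lem:resolution}
For every admissible family $\mathcal N$ there is a morphism $\bigoplus_\rho\mathcal D[\rho]^{r_\rho}\to\mathcal N$, with all $r_\rho$ finite, that is surjective for each $\tau$ and has an admissible kernel.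
\end{lemma}

\begin{proof}
Fix $\rho$ and let $\widetilde{\mathcal N}$ be a coherent module with a good filtration near $\Delta_\rho$ that restricts to $\mathcal N_\rho$. Near each point, $\widetilde{\mathcal N}$ has finitely many generators, and these lie in some step of the filtration. By compactness, one step $F_k\widetilde{\mathcal N}$ generates $\widetilde{\mathcal N}$ over $\mathcal D_X$ near $\Delta_\rho$. It is $\mathcal O_X$-coherent on a Stein neighborhood of $\Delta_\rho$, so by Cartan's Theorem~A its stalks are generated by global sections. Finitely many of these generate near a given point, and by compactness finitely many, say $r_\rho$, generate near $\Delta_\rho$. They generate $\mathcal N_\rho$. These sections, for all $\rho$, define the morphism, and its component at $\tau$ is surjective already on the summand $\rho=\tau$.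

The component at $\tau$ is a map $(\mathcal D_X|_{\Delta_\tau})^s\to\mathcal N_\tau$, given by $s$ sections over $\Delta_\tau$. They extend to a neighborhood, so the map is the restriction of a morphism from $\mathcal D_X^s$ to a coherent module near $\Delta_\tau$. The kernel of that morphism is a coherent submodule of $\mathcal D_X^s$, and it has a good filtration by (F2).
\end{proof}

Iterating the lemma gives a resolution $\mathcal P^\bullet$ of the family $(\mathcal M|_{\Delta_\tau})_\tau$, with $\mathcal P^q=0$ for $q>0$ and each $\mathcal P^q$ a finite sum of families $\mathcal D[\rho]$. It need not be bounded below. Put $\mathcal Q^\bullet_\tau=\mathcal P^\bullet_\tau\otimes_{\mathcal D_X}\mathcal O_X$. Each $\mathcal Q^q_\tau$ is a finite sum of copies of $\mathcal O_X|_{\Delta_\tau}$. A right linear map between free modules is left multiplication by a matrix of operators, so the differentials of $\mathcal Q^\bullet_\tau$ are matrices of differential operators defined near $\Delta_\tau$, acting on functions. The transition maps are inclusions of direct summands. The maps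
\begin{equation}\label{eq:roof}
\mathcal F|_{\Delta_\tau}\longleftarrow\mathcal P^\bullet_\tau\otimes_{\mathcal D_X}\mathrm{Sp}\longrightarrow\mathcal Q^\bullet_\tau
\end{equation}
commute with the transition maps, and they are quasi-isomorphisms. For the left map, each $\mathrm{Sp}^{-k}$ is locally free, so $\mathcal P^\bullet_\tau\otimes\mathrm{Sp}^{-k}$ resolves $\mathcal M\otimes\mathrm{Sp}^{-k}$. For the right map, each $\mathcal P^q_\tau$ is free, so $\mathcal P^q_\tau\otimes\mathrm{Sp}$ resolves $\mathcal Q^q_\tau$. In both cases one passes to total complexes, where each degree involves finitely many terms because $\mathrm{Sp}$ is bounded.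

\subsection*{\v Cech complexes}
For a collection $\mathcal T=(\mathcal T^\bullet_\sigma)_\sigma$ of complexes of sheaves on the open sets $B_\sigma$, with transition maps as above, let $\check C(B,\mathcal T)$ be the total complex with
\[
\check C^k(B,\mathcal T)=\bigoplus_{p+q=k}\ \bigoplus_{|\sigma|=p+1}\Gamma(B_\sigma,\mathcal T^q_\sigma),
\]
whose differential combines the \v Cech differential and that of $\mathcal T$. Define $\check C(B',\mathcal T)$ in the same way. Since $0\le p<|I|$, the sums are finite, and the filtration by $p$ is finite. Hence a morphism $\mathcal T\to\mathcal T'$ that induces a quasi-isomorphism $\Gamma(B_\sigma,\mathcal T^\bullet_\sigma)\to\Gamma(B_\sigma,\mathcal T'^\bullet_\sigma)$ for each $\sigma$ induces a quasi-isomorphism of \v Cech complexes.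

\begin{lemma}\label{lem:cech}
The complexes $\check C(B,\mathcal Q)$ and $\check C(B',\mathcal Q)$ have cohomology $H^\bullet(X,\mathcal F)$, and the restriction $\mathrm{res}:\check C(B,\mathcal Q)\to\check C(B',\mathcal Q)$ is a quasi-isomorphism.
\end{lemma}

\begin{proof}
Taking sections does not preserve the quasi-isomorphisms \eqref{eq:roof}, so we first replace the sheaves by acyclic ones. The resolution must be functorial, to respect the transition maps, and of finite length, because $\mathcal P^\bullet$ is unbounded.

For a sheaf $\mathcal T$ on an open set $U\subset X$, let $\mathcal C^0(\mathcal T)$ be the flabby sheaf $W\mapsto\prod_{x\in W}\mathcal T_x$. Put $\mathcal K^0=\mathcal T$ and $\mathcal K^{j+1}=\mathcal C^0(\mathcal K^j)/\mathcal K^j$. The truncated Godement resolution $\mathcal G^\bullet(\mathcal T)$ has terms $\mathcal G^j=\mathcal C^0(\mathcal K^j)$ for $j<d$ and $\mathcal G^d=\mathcal K^d$. Each $\mathcal G^j$ is an exact functor of $\mathcal T$ that commutes with restriction to open sets. Each $\mathcal G^j(\mathcal T)$ is acyclic on every open $W\subset U$: for $j<d$ it is flabby, and $H^i(W,\mathcal K^d)=H^{i+d}(W,\mathcal T)=0$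 for $i\ge1$, because sheaf cohomology of a manifold vanishes above its real dimension. So $\Gamma(W,\mathcal G^j(\cdot))$ is exact and sends acyclic complexes, bounded or not, to acyclic complexes. For a complex $\mathcal T^\bullet$, let $\mathcal G\mathcal T$ be the total complex of $\mathcal G^\bullet(\mathcal T^\bullet)$. As $0\le j\le d$, the functor $\Gamma(W,\mathcal G(\cdot))$ preserves quasi-isomorphisms. Consider
\[
\Gamma(X,\mathcal G\mathcal F)\to\check C(B,\mathcal G\mathcal F)\leftarrow\check C\big(B,\mathcal G(\mathcal P\otimes\mathrm{Sp})\big)\to\check C(B,\mathcal G\mathcal Q)\leftarrow\check C(B,\mathcal Q).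
\]
The two middle maps come from \eqref{eq:roof} restricted to the $B_\sigma$, so they are quasi-isomorphisms. The last map is one because $\mathcal Q^q_\sigma|_{B_\sigma}$ is a finite sum of copies of $\mathcal O$, which is acyclic on the Stein manifold $B_\sigma$ by Theorem~B. For the first map, let $U=\bigcup_iB_i$. The terms of $\mathcal G\mathcal F$ vanish on $X\setminus S$ and $S\subset U$, so $\Gamma(X,\mathcal G\mathcal F)=\Gamma(U,\mathcal G\mathcal F)$. Each term is acyclic on $U$ and on all $B_\sigma$, so by Leray's theorem its \v Cech complex is a resolution of its space of sections over $U$. Finally, $\Gamma(X,\mathcal G\mathcal F)$ computes $\mathbf R\Gamma(X,\mathcal F)$.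

The same chain exists for $B'$, because the $B'_\sigma$ are Stein and $S\subset\bigcup_iB'_i$. Restriction maps the first chain to the second, all squares commute, and the map on the left end is the identity. Hence $\mathrm{res}$ is a quasi-isomorphism.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Write $\check C^k(B)$ and $\check C^k(B')$ for the terms of the complexes in Lemma~\ref{lem:cech}, $\check d$ for their differentials, and $\check Z^k$ for the cocycles. The terms are finite sums of spaces $\mathcal O(B_\sigma)$ and $\mathcal O(B'_\sigma)$, which are Fr\'echet spaces for uniform convergence on compact sets. The differentials are built from restrictions and differential operators, and these are continuous by Cauchy's estimates. So the $\check Z^k$ are closed subspaces, hence Fr\'echet spaces. The functions on $B_\sigma$ bounded by $1$ on the compact set $\overline{B'_\sigma}$ form a neighborhood of $0$, and their restrictions to $B'_\sigma$ form a relatively compact set by Montel's theorem. So $\mathrm{res}$ is compact in each degree. Consider the maps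
\[
\alpha,\beta:\check Z^k(B)\oplus\check C^{k-1}(B')\to\check Z^k(B'),\qquad \alpha(x,c)=\mathrm{res}(x)+\check dc,\quad \beta(x,c)=\mathrm{res}(x).
\]
The map $\alpha$ is continuous, and it is surjective because $\mathrm{res}$ is surjective on $H^k$. The map $\beta$ is compact. By Theorem~\ref{thm:schwartz}, the image $\check d\,\check C^{k-1}(B')$ of $\alpha-\beta$ has finite codimension in $\check Z^k(B')$. The quotient is $H^k(X,\mathcal F)$.
\end{proof}

The hypothesis $\dim Y=0$ entered when the free modules $\mathcal P^q_\tau$ turned into finite sums of copies of $\mathcal O_X$. For a projection onto a base of positive dimension, they turn into sums of copies of $\mathcal R$, whose sections have infinitely many possible coefficients $c_\alpha$, subject to the condition that only finitely many be nonzero. In the proof of Proposition~\ref{prop:recursion}, it is exactly this condition that the formal solution of $(1+\partial^2K)r=u$ violates.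

\begin{thebibliography}{9}

\bibitem{bjork}
Bj\"ork, \emph{Analytic D-modules and applications}.

\bibitem{kashiwara}
Kashiwara, \emph{D-modules and microlocal calculus}.

\bibitem{notes}
\texttt{https://perso.pages.math.cnrs.fr/\allowbreak users/\allowbreak claude.sabbah/\allowbreak livres/\allowbreak kaiserslautern.pdf}

\end{thebibliography}
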